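\title{Categorical powers with a single monochromatic edge: a counterexample in adaptable coloring}

\begin{abstract}
The adaptable chromatic number $\chi_{ad}(G)$ of a graph $G$ is the least $c$ such that, for every coloring of the edges with $c$ colors, the vertices can be colored with the same $c$ colors so that no edge has the color of both of its ends. It has been conjectured that for every graph $G$ the categorical powers $G^n$ satisfy $\chi_{ad}(G^n)=\chi(G)$ for all large $n$. We disprove this. For every sufficiently large $c$ we construct a graph $G$ with $\chi(G)=c+1$ such that every power $G^m$ has a vertex coloring with $c$ colors and exactly one monochromatic edge, which gives $\chi_{ad}(G^m)\le c$. The graph $G$ arises by adding one edge to the product of an exponential graph with a blow-up of a sparse random graph without short cycles. We also show that the conjecture holds whenever $G$ has an edge-transitive subgraph of the same chromatic number, in particular when $\chi(G)\le 3$ or $\omega(G)=\chi(G)$.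
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs in this paper are finite, simple, and have at least one vertex; the only exception is the exponential graph of Section~\ref{sec:idea}, which may have loops. We write $x\sim y$ for adjacency and $[c]=\{1,\dots,c\}$. A \emph{$c$-coloring} of a graph $G$ is an arbitrary map $f\colon V(G)\to[c]$. An edge is \emph{monochromatic} under $f$ if its ends have the same color, and $f$ is \emph{proper} if no edge is monochromatic. A \emph{homomorphism} $G\to H$ is a map $V(G)\to V(H)$ that sends edges to edges; composing it with a proper coloring of $H$ gives a proper coloring of $G$.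

Suppose that the edges of $G$ are colored as well. A coloring of the vertices is \emph{adapted} to the edge coloring if no edge has the same color as both of its ends. The \emph{adaptable chromatic number} $\chi_{ad}(G)$ is the least positive integer $c$ such that every coloring of $E(G)$ with colors in $[c]$ admits an adapted $c$-coloring of the vertices. One may think of an adversary who weakens each edge: an edge $xy$ of color $r$ forbids only $f(x)=f(y)=r$. A proper coloring is adapted to every edge coloring, so $\chi_{ad}(G)\le\chi(G)$. The inequality is strict as soon as one edge is all that prevents $G$ from being colored with fewer colors.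

\begin{lemma}\label{lem:one}
Let $c\ge2$. If $G$ has a $c$-coloring with exactly one monochromatic edge, then $\chi_{ad}(G)\le c$.
\end{lemma}

\begin{proof}
Let $f$ be such a coloring, let $e^*$ be its monochromatic edge and $r$ the color of the ends of $e^*$. Given an edge coloring with colors in $[c]$, choose a permutation $\sigma$ of $[c]$ such that $\sigma(r)$ is not the color of $e^*$; this is possible because $c\ge2$. The only monochromatic edge of $\sigma\circ f$ is $e^*$, and its color differs from that of its ends. So $\sigma\circ f$ is adapted.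
\end{proof}

For instance, $\chi_{ad}(K_3)=2<3=\chi(K_3)$.

The \emph{categorical product} $G\times H$ has vertex set $V(G)\times V(H)$, with $(x,y)\sim(x',y')$ if and only if $x\sim x'$ in $G$ and $y\sim y'$ in $H$. The \emph{categorical power} $G^n$ is the product of $n$ copies of $G$: its vertices are $n$-tuples, and two tuples are adjacent when they are adjacent in every coordinate. The projection $G^n\to G$ to the first coordinate and the diagonal map $x\mapsto(x,\dots,x)$ are homomorphisms, so $\chi(G^n)=\chi(G)$. Repeating the last coordinate embeds $G^n$ in $G^{n+1}$, and $\chi_{ad}$ does not decrease when we pass to a supergraph, so the sequence $\chi_{ad}(G^n)$ is nondecreasing and bounded by $\chi(G)$. The following conjecture, posed in \cite{AdaptProd}, says that it reaches this bound.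

\begin{quote}
\textbf{Conjecture.} For every graph $G$ there is an integer $n(G)$ such that $\chi_{ad}(G^n)=\chi(G^n)=\chi(G)$ for all $n\ge n(G)$.
\end{quote}

A count suggests that this should be true. Let $\chi(G)=c+1$ with $c\ge2$, and let $G$ have $v$ vertices and $e$ edges. If the adversary colors the edges of $G^n$ at random, a vertex coloring with $t$ monochromatic edges is adapted with probability $(1-1/c)^t$. There are $c^{v^n}$ vertex colorings, so the adversary wins if each of them has more than $(c\ln c)\,v^n$ monochromatic edges. Now $G^n$ has $(2e)^n/2$ edges, exponentially more than it has vertices when $2e>v$, and each copy of $G$ in $G^n$ contains a monochromatic edge. One would guess that monochromatic edges are abundant. With enough symmetry this guess is right. A graph is \emph{edge-transitive} if its automorphism group acts transitively on its edges, and $\omega$ denotes the clique number.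

\begin{theorem}\label{thm:pos}
If $G$ has an edge-transitive subgraph $H$ with $\chi(H)=\chi(G)$, then $\chi_{ad}(G^n)=\chi(G)$ for all large $n$. In particular, the conjecture holds for $G$ if $\chi(G)\le3$ or $\omega(G)=\chi(G)$.
\end{theorem}

In general the guess is as wrong as it can be. Our main result is the following.

\begin{theorem}\label{thm:main}
There is $c_0\ge2$ such that for every $c\ge c_0$ there is a finite simple graph $G$ with $\chi(G)=c+1$ such that, for every $m\ge1$, some $c$-coloring of $G^m$ has exactly one monochromatic edge.
\end{theorem}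

With Lemma~\ref{lem:one} this gives at once:

\begin{corollary}\label{cor:main}
For the graph $G$ of Theorem~\ref{thm:main}, $\chi_{ad}(G^m)\le c<c+1=\chi(G)=\chi(G^m)$ for all $m\ge1$. Hence the conjecture is false.
\end{corollary}

For the finitely many values $4\le\chi(G)\le c_0$ we do not determine whether counterexamples exist.

Section~\ref{sec:pos} proves Theorem~\ref{thm:pos}, which is not needed for the counterexample. Section~\ref{sec:idea} explains the idea of Theorem~\ref{thm:main} on the square $G^2$. Section~\ref{sec:base} lists the properties of the sparse graph $Z$ on which the construction rests, and Section~\ref{sec:constr} defines $G$ and colors its powers. The hard part is the bound $\chi(G)>c$, proved in Sections~\ref{sec:parts} and~\ref{sec:diag}. The existence of $Z$ is proved in Section~\ref{sec:random}.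

\section{Edge-transitive subgraphs}\label{sec:pos}

We first make the count of the introduction precise.

\begin{lemma}\label{lem:count}
Let $c\ge 2$. If every $c$-coloring of a graph $\Gamma$ has at least $t$ monochromatic edges and $c^{|V(\Gamma)|}(1-1/c)^t<1$, then $\chi_{ad}(\Gamma')>c$ for every graph $\Gamma'$ that contains $\Gamma$.
\end{lemma}

\begin{proof}
Color the edges of $\Gamma$ independently and uniformly from $[c]$. A fixed vertex coloring is adapted exactly when each of its monochromatic edges avoids one given color, so the expected number of adapted $c$-colorings is at most $c^{|V(\Gamma)|}(1-1/c)^t<1$. Some edge coloring of $\Gamma$ therefore has no adapted $c$-coloring; extend it arbitrarily to an edge coloring $\eta$ of $\Gamma'$, which has none either. It remains to exclude $\chi_{ad}(\Gamma')=c'<c$. In that case replace every color larger than $c'$ in $\eta$ by $1$ and take an adapted $c'$-coloring $f$ of the vertices. It is adapted to $\eta$ as well, because no vertex has a color larger than $c'$. This is a contradiction.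
\end{proof}

\begin{example}\label{ex:K3}
The graph $K_3^n$ has $3^n$ vertices and $6^n/2$ edges. Each edge lies in exactly one triangle, whose third vertex is determined coordinate by coordinate, so the edges split into $6^{n-1}$ triangles. Every $2$-coloring has a monochromatic edge in each triangle. Lemma~\ref{lem:count} applies when $6^{n-1}>3^n$, that is, when $2^{n-1}>3$. Hence $\chi_{ad}(K_3^n)=3$ for $n\ge3$, although $\chi_{ad}(K_3)=2$.
\end{example}

In general the copies of $H$ in $H^n$ are not edge-disjoint, and we average over them instead.

\begin{proof}[Proof of Theorem~\ref{thm:pos}]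
Let $\chi(G)=c+1$. Since $\chi_{ad}(G^n)\le\chi(G^n)=c+1$, we must show $\chi_{ad}(G^n)>c$. For $c=0$ there is nothing to prove. For $c=1$ the graph $G^n$ has an edge, and with a single color this edge has the color of both of its ends. Let $c\ge2$. Deleting the isolated vertices of $H$ preserves edge-transitivity and the chromatic number, so we assume that there are none. Let $H$ have $v$ vertices and $e$ edges, and let $xy$ be an edge.

Every vertex lies on an edge, hence in the orbit of $x$ or of $y$ under $\mathrm{Aut}(H)$. If these orbits were different, every edge would join them and $H$ would be bipartite, contrary to $\chi(H)\ge3$. So $H$ is vertex-transitive, hence $d$-regular, and $d\ge2$ because a $1$-regular graph is bipartite. An \emph{arc} is an ordered pair of adjacent vertices. Let $\mathcal A$ be the orbit of the arc $(x,y)$. Every edge has an orientation in $\mathcal A$, so $|\mathcal A|\ge e=dv/2$, and $|\mathcal A|\ge\frac32v$ if $d\ge3$. If $d=2$, then $H$ is a disjoint union of cycles, a reflection of the cycle through $xy$ exchanges $x$ and $y$, and so $\mathcal A$ contains both orientations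 of every edge: $|\mathcal A|=2e=2v$. In all cases $|\mathcal A|\ge\frac32v$.

Let $f$ be a $c$-coloring of $H^n$. An element of $\mathcal A^n$ is an $n$-tuple of arcs of $H$, which is the same as an arc of $H^n$; let $\vartheta$ be the fraction of elements of $\mathcal A^n$ that are monochromatic under $f$. Take independent uniform automorphisms $\gamma_1,\dots,\gamma_n$ of $H$. The map $z\mapsto(\gamma_1z,\dots,\gamma_nz)$ is a homomorphism $H\to H^n$, and since $\chi(H)>c$ it sends at least one edge of $H$ to a monochromatic edge. On the other hand, each edge of $H$, with an orientation in $\mathcal A$, is sent to a uniform element of $\mathcal A^n$, so the expected number of edges sent to monochromatic edges is $e\vartheta$. Thus $\vartheta\ge1/e$. An edge has two orientations, so $f$ has at least $|\mathcal A|^n/(2e)$ monochromatic edges. Finally,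
\[
c^{v^n}(1-1/c)^{|\mathcal A|^n/(2e)}\le\exp\Bigl(v^n\Bigl(\ln c-\frac{(3/2)^n}{2ec}\Bigr)\Bigr)<1
\]
for large $n$, and Lemma~\ref{lem:count}, applied to $H^n\subseteq G^n$, gives $\chi_{ad}(G^n)>c$.

For the last statement, the case $\chi(G)\le2$ was treated directly. If $\chi(G)=3$, take for $H$ an odd cycle, and if $\omega(G)=\chi(G)$, take for $H$ a largest clique.
\end{proof}

Edge-transitivity was used to spread the one guaranteed monochromatic edge uniformly over the set $\mathcal A^n$, which is exponentially larger than $V(H^n)$. A counterexample has to make such spreading impossible.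

\section{How one monochromatic edge can survive: the square}\label{sec:idea}

Suppose that $\chi(G)=c+1$ and that $f$ is a $c$-coloring of $G^2$ with exactly one monochromatic edge. The diagonal is a copy of $G$, so this edge has the form $(a,a)(b,b)$ for an edge $ab$ of $G$. Three things follow.

First, $G_0=G-ab$ is $c$-colorable, and every proper $c$-coloring of $G_0$ gives $a$ and $b$ the same color. Second, $G$ is rigid at $a$ and $b$: if $\gamma\colon G\to G$ is a homomorphism, then the homomorphism $x\mapsto(x,\gamma x)$ from $G$ to $G^2$ must send some edge onto $(a,a)(b,b)$, and so $\gamma a=a$ and $\gamma b=b$. Third, $f$ cannot simply color $(x,y)$ by a proper coloring of $G_0$ applied to $x$, for then $(a,y)(b,y')$ would be monochromatic for every arc $(y,y')$ of $G$. The color of $(x,y)$ has to depend on $y$, so each vertex $x$ carries a function $F_x=f(x,\cdot)$, and for each edge $xx'\neq ab$ we have $F_x(y)\ne F_{x'}(y')$ whenever $y\sim y'$. This relation between functions is the adjacency of a standard graph.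

For a graph $L$, the \emph{exponential graph} $K_c^L$ has as vertices all maps $F\colon V(L)\to[c]$, with $F\sim F'$ if and only if $F(x)\ne F'(x')$ for all ordered pairs $(x,x')$ with $x\sim x'$ in $L$. The relation is symmetric, and $F$ has a loop exactly when it is a proper coloring of $L$. If $H$ is a simple graph, then $K_c^L\times H$ is simple. If $h\colon H\to L$ is a homomorphism, then
\[
(F,\xi)\longmapsto F(h(\xi))
\]
is a proper $c$-coloring of $K_c^L\times H$, directly from the definition. We call it the \emph{evaluation along $h$}.

This suggests building $G$ from vertices that carry functions. Let $c\ge5$, let $Z$ be any graph with an edge $\alpha\beta$, and let $Z^-=Z-\alpha\beta$. Put $G_0=K_c^{Z^2}\times Z^-$. Choose functions $F_a,F_b$ on $V(Z^2)$ with $F_a(\alpha,\alpha)=F_b(\beta,\beta)=1$, all other values of $F_a$ in $\{2,3\}$, and all other values of $F_b$ in $\{4,5\}$. Let $a=(F_a,\alpha)$, $b=(F_b,\beta)$ and $G=G_0+ab$. The map $(F,z)\mapsto z$ is a homomorphism $G\to Z$, and $ab$ is the only edge of $G$ that it sends to $\alpha\beta$. Color $G^2$ by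
\[
f\bigl((F_1,z_1),(F_2,z_2)\bigr)=F_1(z_1,z_2).
\]
Consider an edge of $G^2$ with ends $(x_1,x_2)$ and $(x_1',x_2')$, where $x_j=(F_j,z_j)$ and $x'_j=(F_j',z_j')$. Then $(z_1,z_2)\sim(z_1',z_2')$ in $Z^2$. If $x_1x_1'$ is an edge of $G_0$, then $F_1\sim F_1'$ and the colors differ. Otherwise, say, $x_1=a$ and $x_1'=b$; the colors lie in $\{1,2,3\}$ and $\{1,4,5\}$, and they agree only if $z_2=\alpha$ and $z_2'=\beta$, which forces $x_2=a$ and $x_2'=b$. So $(a,a)(b,b)$ is the only monochromatic edge.

Three problems separate this toy from Theorem~\ref{thm:main}.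

\emph{All powers at once.} The exponent $Z^2$ serves only the square. We need one finite graph $L$ that receives homomorphisms from all powers and still recognizes the constant tuples. We shall record the first entry of a tuple and the first entry that differs from it.

\emph{Rigidity.} We need every proper $c$-coloring of $G_0$ to give $a$ and $b$ the same color. The evaluation along the diagonal $z\mapsto(z,z)$ gives both the color $1$. The evaluation along another homomorphism $h\colon Z^-\to Z^2$ gives them the same color only if $h(\alpha)=(\alpha,\alpha)$ and $h(\beta)=(\beta,\beta)$. So $Z$ must be rigid, and we shall need this in a robust form that a random graph provides.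

\emph{Two scales.} Since $G\to Z$ is a homomorphism, we need $\chi(Z)>c$, so $Z$ has more than $c$ vertices. But our proof that every proper coloring of $G_0$ resembles an evaluation is a count of functions that works only when $c$ is much larger than the number of their arguments. We escape by fixing $Z$ first and replacing each vertex by a clique of size $q\approx c/100$. The chromatic number then grows linearly with $c$, while functions that are constant on the cliques have a bounded number of arguments.

\section{The base graph}\label{sec:base}

For a graph $Z$ with a distinguished edge $\alpha\beta$ we write $Z^-=Z-\alpha\beta$. The symbols $N(z)$, $N[z]=N(z)\cup\{z\}$ and $\operatorname{dist}$ always refer to $Z$, while $N^-(z)$ is the neighborhood of $z$ in $Z^-$ and $e^-(W,W')$ is the number of edges of $Z^-$ between the disjoint sets $W$ and $W'$. Put $D=n^{1/20}$.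

\begin{lemma}\label{lem:base}
For all large $n$ there are a graph $Z$ on a set $V$ of $n$ vertices and an edge $\alpha\beta$ of $Z$ with the following properties.
\begin{itemize}
\item[(Z1)] $Z$ has no cycle of length at most $5$.
\item[(Z2)] Degrees in $Z$ are at most $2D$, and degrees in $Z^-$ are at least $D/2$.
\item[(Z3)] $e^-(W,V\setminus W)\ge D|W|/4$ whenever $0<|W|\le n/2$.
\item[(Z4)] Independent sets of $Z^-$ have at most $n/2500$ vertices.
\item[(Z5)] There is a map $\kappa\colon V\to\{1,2,3\}$ such that $|N^-(z)\cap\kappa^{-1}(h)|\ge D/12$ for all $z\in V$ and $h\in\{1,2,3\}$.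
\item[(Z6)] There is no map $g\colon V\to V$ such that \textup{(i)} $|g^{-1}(v)|\le n/50$ for all $v$; \textup{(ii)} $g$ has at most $4n/D$ fixed points; \textup{(iii)} all but at most $n$ edges $zz'$ of $Z^-$ satisfy $g(z')\in N[g(z)]$.
\end{itemize}
\end{lemma}

The proof is in Section~\ref{sec:random}. Properties (Z1) and (Z4) say that $Z$ is easy to color locally and hard to color globally. Property (Z6) is the robust rigidity: it concerns maps that may collapse edges and may violate $n$ of them. Constant maps satisfy (ii) and (iii), and the identity satisfies (i) and (iii), so neither (i) nor (ii) can be dropped. Property (Z3) turns one point that is not fixed into almost all points, which is what (ii) asks for. The upper bound in (Z2) and property (Z5) are used only in Lemma~\ref{lem:fiber2}.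

We use (Z1) through three consequences.
\begin{itemize}
\item[(G1)] If $z'\ne z''$ are neighbors of $z$, then $N[z']\cap N[z'']=\{z\}$.
\item[(G2)] If $z\ne u$, then $|N[z]\cap N[u]|\le2$.
\item[(G3)] For $y\in V$ and $j\le2$, no edge of $Z$ joins two vertices at distance $j$ from $y$.
\end{itemize}
For (G1), an edge $z'z''$ would close a triangle and a second common neighbor would close a $4$-cycle. For (G2), the intersection is $\{z,u\}$ if $z\sim u$, as there is no triangle, and otherwise it consists of common neighbors, of which there is at most one. For (G3), the case $j=0$ is empty, and for $j\in\{1,2\}$ such an edge would give a closed walk of odd length $2j+1\le5$, which contains an odd cycle of length at most $5$.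

From now on we fix $n$, $Z$, $\alpha\beta$ and $\kappa$ as in Lemma~\ref{lem:base}, with $n$ so large that
\begin{equation}\label{eq:n}
D>100,\qquad 1+2(2D)^6+\frac{36n}{D}+\frac{2n}{2500}\le\frac{n}{1000},\qquad n\Bigl(\frac{e}{20}\Bigr)^{n/50}<1 .
\end{equation}
The middle condition holds for large $n$ because $D^6=n^{3/10}$ and $2/2500<1/1000$. By (Z3), $Z^-$ is connected.

We recall the Chernoff bounds. If $X$ is a sum of independent indicator variables with mean $\mu$ and $0<\delta<1$, then
\begin{equation}\label{eq:chernoff}
P\bigl(X\le(1-\delta)\mu\bigr)\le e^{-\delta^2\mu/2},\qquad P\bigl(X\ge(1+\delta)\mu\bigr)\le e^{-\delta^2\mu/3}.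
\end{equation}
In particular $P(X\le\mu/2)\le e^{-\mu/8}$ and $P(X\le2\mu/3)\le e^{-\mu/18}$. If $X$ is a sum of independent variables with values in $[0,\theta]$ and $EX\le\mu'\le t$, then
\begin{equation}\label{eq:upper}
P(X\ge t)\le(e\mu'/t)^{t/\theta}.
\end{equation}
(After scaling, $\theta=1$. By convexity $Ee^{uX}\le\exp((e^u-1)\mu')$ for $u\ge0$; apply Markov's inequality with $e^u=t/\mu'$.)

The next two lemmas will supply conditions (ii) and (i) of (Z6).

\begin{lemma}\label{lem:expand}
Let $\emptyset\ne S\subseteq V$, and suppose that every vertex of $S$ has at most one $Z^-$-neighbor outside $S$. Then $|V\setminus S|\le4n/D$.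
\end{lemma}

\begin{proof}
We have $e^-(S,V\setminus S)\le|S|$. If $|S|\le n/2$, then (Z3) gives $D|S|/4\le|S|$, which is false as $D>4$. So $|V\setminus S|<n/2$, and either $V\setminus S$ is empty or (Z3) gives $D|V\setminus S|/4\le|S|\le n$.
\end{proof}

\begin{lemma}\label{lem:select}
Let $g\colon V\to V$ be a random map whose values $g(z)$ are independent, with $E|g^{-1}(v)|\le n/1000$ for every $v$. Then with positive probability $|g^{-1}(v)|\le n/50$ for all $v$.
\end{lemma}

\begin{proof}
Each $|g^{-1}(v)|$ is a sum of independent indicators, so \eqref{eq:upper} with $\mu'=n/1000$ and $t=n/50$ bounds the probability that it reaches $n/50$ by $(e/20)^{n/50}$. The sum over $v$ is less than $1$ by \eqref{eq:n}.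
\end{proof}

\section{The construction and the coloring of its powers}\label{sec:constr}

Let $\ell=n^2$ and $c_0=10^\ell\ell^3+1000\ell+1001$. Let $c\ge c_0$ and $q=\lfloor c/100\rfloor$. Then $q\ge10$ and $100q\le c<100(q+1)\le200q$.

\subsection*{The blow-up}
The graph $B$ has vertex set $V\times[q]$, with $(z,i)\sim(z',i')$ if and only if $zz'\in E(Z)$, or $z=z'$ and $i\ne i'$. The graph $B^-$ is defined in the same way from $Z^-$. For $\xi=(z,i)$ put $\hat\xi=z$. The \emph{block} of $z$ is the clique $\{z\}\times[q]$, and its elements are said to lie \emph{over} $z$. Adjacent vertices $\xi,\xi'$ of $B$ satisfy $\hat\xi'\in N[\hat\xi]$. Conversely, since $q\ge2$,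
\begin{equation}\label{eq:lift}
\text{if } z'\in N[\hat\xi], \text{ then } \xi \text{ has a neighbor in } B \text{ over } z'.
\end{equation}
For $y\in V$ and $\operatorname{dist}(z,y)\le2$ define $\zeta_y(z,i)=i$ if $\operatorname{dist}(z,y)\in\{0,2\}$, and $\zeta_y(z,i)=q+i$ if $\operatorname{dist}(z,y)=1$. We call $[2q]$ the \emph{palette}.

\begin{lemma}\label{lem:B}
\begin{itemize}
\item[(a)] $B^-$ is connected.
\item[(b)] If $W\subseteq V\times[q]$ and $B^-[W]$ has a proper coloring with $k$ colors, then $|W|\le kn/2500$. In particular $\chi(B^-)\ge2500q>c$.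
\item[(c)] $\zeta_y$ is a proper coloring, with colors in the palette, of the subgraph of $B$ induced by the vertices $\xi$ with $\operatorname{dist}(\hat\xi,y)\le2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The blocks are cliques and $Z^-$ is connected. (b) An independent set of $B^-$ has at most one vertex in each block, and the blocks that it meets belong to an independent set of $Z^-$. By (Z4) it has at most $n/2500$ vertices. The graph $B^-$ has $qn$ vertices. (c) Let $(z,i)\sim(z',i')$ be in this subgraph. If $z=z'$, then $i\ne i'$ and the colors differ. If $zz'\in E(Z)$, then by (G3) the distances of $z$ and $z'$ from $y$ differ by exactly one, so exactly one of the two colors exceeds $q$.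
\end{proof}

\subsection*{The graph $L$}
The vertices of $L$ are the symbols $\langle\xi\rangle$ and $\langle\xi,\eta\rangle$ with $\xi,\eta\in V\times[q]$ and $\hat\xi\ne\hat\eta$; in both cases $\xi$ is the \emph{first coordinate}. With $\sim$ on the right taken in $B$, the edges are
\begin{align*}
\langle\xi\rangle\sim\langle\xi'\rangle &\iff \xi\sim\xi',\\
\langle\xi\rangle\sim\langle\xi',\eta'\rangle &\iff \xi\sim\xi'\text{ and }\hat\eta'\in N[\hat\xi],\\
\langle\xi,\eta\rangle\sim\langle\xi',\eta'\rangle &\iff \xi\sim\xi'\text{ and }\bigl(\eta\sim\eta'\text{ or }\hat\eta\in N[\hat\xi']\text{ or }\hat\eta'\in N[\hat\xi]\bigr).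
\end{align*}
For a vertex $\tau=(\xi_1,\dots,\xi_m)$ of $B^m$ let $\rho(\tau)=\langle\xi_1\rangle$ if all $\xi_j$ lie in one block. Otherwise let $\rho(\tau)=\langle\xi_1,\xi_j\rangle$, where $j$ is the least index with $\hat\xi_j\ne\hat\xi_1$; we call $j$ the \emph{index} of $\tau$.

\begin{lemma}\label{lem:rho}
For every $m\ge1$, the map $\rho$ is a homomorphism $B^m\to L$.
\end{lemma}

\begin{proof}
Let $\tau=(\xi_1,\dots,\xi_m)$ and $\tau'=(\xi_1',\dots,\xi_m')$ be adjacent, so $\xi_j\sim\xi_j'$ for all $j$. The first coordinates of $\rho(\tau)$ and $\rho(\tau')$ are adjacent, which settles the case in which neither tuple has an index. If $\tau$ has none and $\tau'$ has index $j'$, then $\hat\xi'_{j'}\in N[\hat\xi_{j'}]=N[\hat\xi_1]$, as the second rule requires. Let both have indices, $j$ and $j'$, with $j\le j'$ after exchanging the tuples if necessary. If $j=j'$, then $\xi_j\sim\xi'_{j'}$. If $j<j'$, then $\hat\xi_j'=\hat\xi_1'$, so $\hat\xi_j\in N[\hat\xi'_j]=N[\hat\xi'_1]$. The third rule applies in both cases.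
\end{proof}

\begin{remark}
The graph $L$ has only the edges that Lemma~\ref{lem:rho} forces, and powers $m\le3$ force them all. An edge of the second kind is the image of $(\xi,\eta)\sim(\xi',\eta')$, where $\eta$ is a neighbor of $\eta'$ over $\hat\xi$, given by \eqref{eq:lift}. An edge of the third kind with $\hat\eta\in N[\hat\xi']$ is the image of $(\xi,\eta,\eta'')\sim(\xi',\xi'',\eta')$, where $\xi''$ is a neighbor of $\eta$ over $\hat\xi'$ and $\eta''$ is any neighbor of $\eta'$. The remaining edges come directly from $m=1$ and $m=2$, or from the last case by symmetry.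
\end{remark}

\subsection*{Parts}
We partition $V(L)$ according to blocks. The \emph{parts} are the \emph{diagonal parts} $L_z=\{\langle\xi\rangle:\hat\xi=z\}$ and the \emph{pair parts} $L_{z,y}=\{\langle\xi,\eta\rangle:\hat\xi=z,\ \hat\eta=y\}$ for $z\ne y$. The set $\Lambda$ of parts has $n+n(n-1)=\ell$ elements, a number that does not depend on $c$. Both $L_z$ and $L_{z,y}$ have \emph{root} $z$, and the root of a part $\lambda$ is denoted by $\hat\lambda$. The \emph{supports} are $\operatorname{supp}L_z=\{z\}$ and $\operatorname{supp}L_{z,y}=\{z,y\}$. We write $\lambda\approx\mu$ if some vertex of $\lambda$ is adjacent to some vertex of $\mu$. The two coordinates of a vertex in a pair part can be chosen independently, so \eqref{eq:lift} and the definition of $L$ give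
\begin{equation}\label{eq:approx}
\begin{aligned}
L_z\approx L_{z'}&\iff z'\in N[z],\\
L_z\approx L_{z',y'}&\iff z'\in N[z]\text{ and }y'\in N[z],\\
L_{z,y}\approx L_{z',y'}&\iff z'\in N[z]\text{ and }\bigl(y'\in N[y]\text{ or }y\in N[z']\text{ or }y'\in N[z]\bigr).
\end{aligned}
\end{equation}
In particular $\lambda\approx\mu$ implies $\hat\mu\in N[\hat\lambda]$, and $\lambda\approx\lambda$ for every part. A function $V(L)\to[c]$ is \emph{simple} if it is constant on every part; we regard it as an element of $[c]^\Lambda$.

\subsection*{The graph $G$}
Let $G_0=K_c^L\times B^-$. Choose distinct $\alpha_1,\alpha_2\in N^-(\alpha)$ and distinct $\beta_1,\beta_2\in N^-(\beta)$, which exist by (Z2). Define simple functions $F_a,F_b$ by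
\[
F_a(\mu)=\begin{cases}1&\text{if }\mu=L_\alpha,\\ 2&\text{if }\operatorname{supp}\mu\not\subseteq N[\alpha_1],\\ 3&\text{otherwise,}\end{cases}
\qquad
F_b(\mu)=\begin{cases}1&\text{if }\mu=L_\beta,\\ 4&\text{if }\operatorname{supp}\mu\not\subseteq N[\beta_1],\\ 5&\text{otherwise.}\end{cases}
\]
The first two cases do not overlap, since $\alpha\in N[\alpha_1]$ and $\beta\in N[\beta_1]$. Put
\[
a=(F_a,(\alpha,1)),\qquad b=(F_b,(\beta,1)),\qquad G=G_0+ab .
\]
We say that a vertex $(F,\xi)$ of $G$ lies over $\hat\xi$. As $\alpha\beta\notin E(Z^-)$, no edge of $G_0$ joins a vertex over $\alpha$ to a vertex over $\beta$. So $ab$ is a new edge, and it is the only edge of $G$ between a vertex over $\alpha$ and a vertex over $\beta$. The map $(F,\xi)\mapsto\xi$ is a homomorphism $G\to B$, because $B^-\subseteq B$ and $\alpha\beta\in E(Z)$.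

\begin{proposition}\label{prop:upper}
For every $m\ge1$, the graph $G^m$ has a $c$-coloring whose only monochromatic edge joins $(a,\dots,a)$ and $(b,\dots,b)$.
\end{proposition}

\begin{proof}
For $x=(x_1,\dots,x_m)$ with $x_j=(F_j,\xi_j)$ put $f(x)=F_1(\rho(\xi_1,\dots,\xi_m))$. Let $x\sim x'$ in $G^m$, with $x'_j=(F'_j,\xi'_j)$. Then $\xi_j\sim\xi_j'$ in $B$ for all $j$, so $u=\rho(\xi_1,\dots,\xi_m)$ and $u'=\rho(\xi'_1,\dots,\xi'_m)$ are adjacent in $L$ by Lemma~\ref{lem:rho}. If $x_1x_1'\in E(G_0)$, then $F_1\sim F_1'$ and $f(x)=F_1(u)\ne F'_1(u')=f(x')$. Otherwise, after exchanging $x$ and $x'$ if necessary, $x_1=a$ and $x_1'=b$. Then $f(x)\in\{1,2,3\}$ and $f(x')\in\{1,4,5\}$, so $f(x)=f(x')$ forces both values to be $1$, that is, $u\in L_\alpha$ and $u'\in L_\beta$. By the definition of $\rho$, every $x_j$ lies over $\alpha$ and every $x_j'$ lies over $\beta$, hence $x_j=a$ and $x'_j=b$ for all $j$. Conversely, $(a,\dots,a)$ and $(b,\dots,b)$ are adjacent, and their colors are $F_a(L_\alpha)=1$ and $F_b(L_\beta)=1$.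
\end{proof}

\begin{proposition}\label{prop:lower}
Every proper $c$-coloring $\Psi$ of $G_0$ satisfies $\Psi(a)=\Psi(b)$.
\end{proposition}

The proof occupies Sections~\ref{sec:parts} and~\ref{sec:diag}.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:upper} gives the colorings of the powers. For $m=1$, giving $a$ a new color yields $\chi(G)\le c+1$. A proper $c$-coloring of $G$ would restrict to a proper $c$-coloring of $G_0$ with $\Psi(a)\ne\Psi(b)$, contrary to Proposition~\ref{prop:lower}.
\end{proof}

\section{A proper coloring of $G_0$ follows one part}\label{sec:parts}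

Fix a proper $c$-coloring $\Psi$ of $G_0$. In this section and the next, $\xi\sim\xi'$ for elements of $V\times[q]$ means adjacency in $B^-$ unless $B$ is named. Thus
\begin{equation}\label{eq:proper}
F\sim F'\text{ and }\xi\sim\xi'\ \Longrightarrow\ \Psi(F,\xi)\ne\Psi(F',\xi').
\end{equation}
The model to keep in mind is the evaluation along a homomorphism $h\colon B^-\to L$, where $\Psi(F,\xi)$ is the value of $F$ at the single vertex $h(\xi)$. We show that an arbitrary $\Psi$ retains a shadow of this structure: each $\xi$ has a part $\lambda(\xi)$ that plays the role of the part containing $h(\xi)$.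

\subsection*{Cliques and constants}
The large chromatic number of $B^-$ enters through the following observation.

\begin{lemma}\label{lem:repeat}
Let $(\psi_t)_{t\in U}$ be functions with $\psi_t\sim\psi_{t'}$ in $K_c^L$ for all $t\ne t'$. Let $W\subseteq V\times[q]$, and suppose that for each $\xi\in W$ some color $r(\xi)$ equals $\Psi(\psi_t,\xi)$ for two different $t$. Then $r$ is a proper coloring of $B^-[W]$. Consequently, if $|U|=2q+1$ and $\Psi(\psi_t,\xi)\in[2q]$ for all $t\in U$ and $\xi\in W$, then $|W|\le2qn/2500$.
\end{lemma}

\begin{proof}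
Let $\xi\sim\xi'$ in $W$ and $r(\xi')=\Psi(\psi_w,\xi')$. Choose $t\ne w$ with $\Psi(\psi_t,\xi)=r(\xi)$. By \eqref{eq:proper}, $r(\xi)\ne r(\xi')$. In the last statement, a repeated color $r(\xi)\in[2q]$ exists by the pigeonhole principle, and Lemma~\ref{lem:B}(b) applies with $k=2q$.
\end{proof}

Let $\bar r$ be the constant function with value $r$. Then $\bar r\sim\bar r'$ for $r\ne r'$.

\begin{lemma}\label{lem:const}
There is a permutation $\sigma$ of $[c]$ with $\Psi(\bar r,\xi)=\sigma(r)$ for all $r$ and $\xi$.
\end{lemma}

\begin{proof}
Let $\sigma_\xi(r)=\Psi(\bar r,\xi)$. If no $\sigma_\xi$ were injective, Lemma~\ref{lem:repeat} with $W=V\times[q]$ would give a proper $c$-coloring of $B^-$, contrary to Lemma~\ref{lem:B}(b). So some $\sigma_\xi$ is a permutation. If $\xi'\sim\xi$, then by \eqref{eq:proper} the color $\sigma_{\xi'}(r')$ differs from $\sigma_\xi(r)$ for all $r\ne r'$, so it equals $\sigma_\xi(r')$. Hence $\sigma_{\xi'}=\sigma_\xi$, and since $B^-$ is connected all $\sigma_\xi$ coincide.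
\end{proof}

Replacing $\Psi$ by $\sigma^{-1}\circ\Psi$ does not affect whether $\Psi(a)=\Psi(b)$. \emph{We assume from now on that $\Psi(\bar r,\xi)=r$ for all $r$ and $\xi$.}

\begin{lemma}\label{lem:image}
$\Psi(F,\xi)\in\operatorname{Im}F$ for every vertex $(F,\xi)$ of $G_0$.
\end{lemma}

\begin{proof}
If $r\notin\operatorname{Im}F$, then $\bar r\sim F$, and for a neighbor $\xi'$ of $\xi$ we get $\Psi(F,\xi)\ne\Psi(\bar r,\xi')=r$.
\end{proof}

\subsection*{The part $\lambda(\xi)$}
So $\Psi(F,\xi)$ is a value of $F$, and the question is where it is read. We ask this first for simple functions, because there are only $\ell$ places. Two simple functions $s,s'$ are adjacent if and only if $s(\lambda)\ne s'(\mu)$ whenever $\lambda\approx\mu$. For $\xi\in V\times[q]$, $\lambda\in\Lambda$ and $r\in[c]$ let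
\[
I_\xi(\lambda,r)=\{s\in[c]^\Lambda: s(\lambda)=r=\Psi(s,\xi)\}.
\]
For the evaluation along $h$, this set has $c^{\ell-1}$ elements if $h(\xi)\in\lambda$ and $c^{\ell-2}$ elements otherwise. We put a threshold between these sizes: the color $r$ is \emph{good} for $(\xi,\lambda)$ if $|I_\xi(\lambda,r)|>\ell^2c^{\ell-2}$, and \emph{bad} otherwise. The next lemma is the place where $c$ must be huge compared with $\ell$.

\begin{lemma}\label{lem:dictator}
For every $\xi$ there is a part $\lambda(\xi)$ such that the set $T_\xi$ of colors good for $(\xi,\lambda(\xi))$ has at least $9c/10$ elements.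
\end{lemma}

\begin{proof}
Otherwise, for some $\xi$, the set $R_\lambda$ of colors bad for $(\xi,\lambda)$ has at least $c/10$ elements for every $\lambda$. Let $s\in\prod_\lambda R_\lambda$. By Lemma~\ref{lem:image}, $\Psi(s,\xi)=s(\lambda)$ for some $\lambda$, so $s\in I_\xi(\lambda,r)$ with $r=s(\lambda)\in R_\lambda$. There are at most $\ell c$ such pairs $(\lambda,r)$, so $(c/10)^\ell\le\ell c\cdot\ell^2c^{\ell-2}$. This says $c\le10^\ell\ell^3$, contrary to $c\ge c_0$.
\end{proof}

Fix such a part $\lambda(\xi)$ for every $\xi$. A good color has so many witnesses $s$ that we can find one avoiding any $\ell$ given colors off $\lambda(\xi)$. This constrains $\Psi$ at the neighbors of $\xi$.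

\begin{lemma}\label{lem:witness}
Let $\xi\sim\xi'$, let $r\in T_\xi$, and let $s'$ be simple with $\Psi(s',\xi')=r$. Then $s'(\mu)=r$ for some $\mu\approx\lambda(\xi)$.
\end{lemma}

\begin{proof}
Suppose that $s'(\mu)\ne r$ for all $\mu\approx\lambda(\xi)$. Since $|\operatorname{Im}s'|\le\ell$, at most $(\ell-1)\,\ell\,c^{\ell-2}$ simple functions $s$ with $s(\lambda(\xi))=r$ have $s(\nu)\in\operatorname{Im}s'$ for some $\nu\ne\lambda(\xi)$. As $r$ is good, some $s\in I_\xi(\lambda(\xi),r)$ has $s(\nu)\notin\operatorname{Im}s'$ for all $\nu\ne\lambda(\xi)$. Let $\nu\approx\mu$. If $\nu\neq\lambda(\xi)$, then $s(\nu)\ne s'(\mu)$ by the choice of $s$, and if $\nu=\lambda(\xi)$, then $s(\nu)=r\ne s'(\mu)$ by assumption. So $s\sim s'$, while $\Psi(s,\xi)=r=\Psi(s',\xi')$. This contradicts \eqref{eq:proper}.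
\end{proof}

\begin{lemma}\label{lem:hom}
If $\xi\sim\xi'$, then $\lambda(\xi)\approx\lambda(\xi')$.
\end{lemma}

\begin{proof}
Both $T_\xi$ and $T_{\xi'}$ contain more than half of the colors, so there is $r\in T_\xi\cap T_{\xi'}$. At most $(\ell-1)c^{\ell-2}$ simple functions take the value $r$ at $\lambda(\xi')$ and at some other part. As $r$ is good for $(\xi',\lambda(\xi'))$, some $s'\in I_{\xi'}(\lambda(\xi'),r)$ takes the value $r$ only at $\lambda(\xi')$. Lemma~\ref{lem:witness} gives $\lambda(\xi')\approx\lambda(\xi)$.
\end{proof}

\subsection*{Localization}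
So far we control $\Psi$ only on many simple functions, not on a given function such as $F_a$, and we shall also need functions that are not simple. For $\xi_1\in V\times[q]$ let
\[
M(\xi_1)=\{\mu\in\Lambda:\mu\approx\lambda(\xi_0)\text{ for all }\xi_0\sim\xi_1\},
\]
and let $N_L(M(\xi_1))$ be the set of vertices of $L$ that are adjacent to a vertex of some part in $M(\xi_1)$. For the evaluation along $h$, with $\lambda(\xi)$ the part of $h(\xi)$, and for $\xi'\sim\xi_1$, the color $\Psi(F,\xi')$ is read at $h(\xi')$, a neighbor of $h(\xi_1)$, whose part lies in $M(\xi_1)$. The same conclusion holds for every $\Psi$ if $F$ leaves enough colors unused.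

\begin{proposition}\label{prop:local}
If $\xi'\sim\xi_1$ and $|\operatorname{Im}F|\le c/2$, then $\Psi(F,\xi')\in F\bigl(N_L(M(\xi_1))\bigr)$.
\end{proposition}

\begin{proof}
Write $M=M(\xi_1)$, and suppose that $v=\Psi(F,\xi')$ is not in $F(N_L(M))$. We build a simple function $s\sim F$ for which $\Psi(s,\xi_1)$ has no admissible value. Put $s=v$ on $M$. For each part $\mu\notin M$ choose $\xi_\mu\sim\xi_1$ with $\mu\not\approx\lambda(\xi_\mu)$, and choose colors $s(\mu)\in T_{\xi_\mu}\setminus(\operatorname{Im}F\cup\{v\})$ that are pairwise distinct. This can be done greedily, since each of these sets has at least $\frac9{10}c-\frac c2-1>\ell$ elements.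

We have $s\sim F$. Indeed, let $x\sim x'$ in $L$. If the part of $x$ is not in $M$, then $s(x)\notin\operatorname{Im}F$. If it is in $M$, then $x'\in N_L(M)$, so $F(x')\ne v=s(x)$. By \eqref{eq:proper}, $r=\Psi(s,\xi_1)$ differs from $v$, so by Lemma~\ref{lem:image} $r=s(\mu)$ for some $\mu\notin M$, and $r\in T_{\xi_\mu}$. Lemma~\ref{lem:witness}, applied to $\xi_\mu\sim\xi_1$ and $s$, gives a part $\mu'\approx\lambda(\xi_\mu)$ with $s(\mu')=r$. Since $r\ne v$ we have $\mu'\notin M$, and since the values off $M$ are distinct, $\mu'=\mu$. This contradicts $\mu\not\approx\lambda(\xi_\mu)$.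
\end{proof}

\section{The part is diagonal}\label{sec:diag}

We now prove that $\lambda(\xi)=L_{\hat\xi}$ for all $\xi$, as for the evaluation along $\xi\mapsto\langle\xi\rangle$. Rigidity of $Z$ is indispensable here. If $Z$ had an automorphism $\gamma$ with $\gamma\alpha\ne\alpha$, the evaluation along $(z,i)\mapsto\langle(\gamma z,i)\rangle$ would color $a$ with $2$ or $3$ and $b$ with $1$, $4$ or $5$.

Lemma~\ref{lem:hom} alone is not enough, because $\approx$ is reflexive and so a constant map $\lambda$ satisfies its conclusion. For a true homomorphism $h\colon B^-\to L$ such a collapse is impossible, since the first coordinates would map $B^-$ homomorphically into one block, a clique with $q<\chi(B^-)$ vertices. This argument uses the indices $i$ inside the blocks, which simple functions do not see. We reproduce it by testing $\Psi$ with functions built from the colorings $\zeta_y$. The argument runs twice, once for each coordinate of $\lambda(\xi)$, and each time in the same way: a fiber bound gives condition (i) of (Z6), expansion gives (ii), and Lemma~\ref{lem:hom} gives (iii).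

\subsection*{The root}
Let $\phi(\xi)$ be the root of $\lambda(\xi)$. By Lemma~\ref{lem:hom} and \eqref{eq:approx}, $\xi\sim\xi'$ implies $\phi(\xi')\in N[\phi(\xi)]$.

\begin{lemma}\label{lem:fiber1}
$|\phi^{-1}(v)|\le2qn/2500$ for every $v\in V$.
\end{lemma}

\begin{proof}
Let $U=\{2q+1,\dots,4q+1\}\subseteq[c]$. For $t\in U$ and a vertex $x$ of $L$ with first coordinate $\xi$, let $\psi_t(x)=\zeta_v(\xi)$ if $\operatorname{dist}(\hat\xi,v)\le2$, and $\psi_t(x)=t$ otherwise. Let $t\ne t'$ and $x\sim x'$ in $L$, with first coordinates $\xi,\xi'$, which are adjacent in $B$. If both $\hat\xi$ and $\hat\xi'$ are within distance $2$ of $v$, then $\psi_t(x)\ne\psi_{t'}(x')$ by Lemma~\ref{lem:B}(c). If exactly one is, then exactly one of the two values is in the palette. If neither is, the values are $t$ and $t'$. Hence $\psi_t\sim\psi_{t'}$.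

Let $\phi(\xi')=v$ and let $\xi_1\sim\xi'$. Every $\mu\in M(\xi_1)$ satisfies $\mu\approx\lambda(\xi')$, so $\hat\mu\in N[v]$. The first coordinate of a vertex in $N_L(M(\xi_1))$ therefore lies over a vertex within distance $2$ of $v$, and $\psi_t$ takes a palette value there. As $|\operatorname{Im}\psi_t|\le2q+1\le c/2$, Proposition~\ref{prop:local} gives $\Psi(\psi_t,\xi')\in[2q]$ for all $t\in U$. Lemma~\ref{lem:repeat} with $W=\phi^{-1}(v)$ completes the proof.
\end{proof}

\begin{proposition}\label{prop:root}
$\phi(\xi)=\hat\xi$ for all $\xi$.
\end{proposition}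

\begin{proof}
Suppose that $\phi(z_0,i_0)\ne z_0$. Put $i(z_0)=i_0$, choose $i(z)\in[q]$ uniformly and independently for $z\ne z_0$, and let $g(z)=\phi(z,i(z))$. For each $v$,
\[
E|g^{-1}(v)|\le1+|\phi^{-1}(v)|/q\le1+2n/2500\le n/1000
\]
by Lemma~\ref{lem:fiber1} and \eqref{eq:n}. By Lemma~\ref{lem:select} we may fix the indices so that $g$ satisfies (i) of (Z6). For every edge $zz'$ of $Z^-$ we have $(z,i(z))\sim(z',i(z'))$, so $g(z')\in N[g(z)]$, and (iii) holds. Let $S=\{z:g(z)\ne z\}$, which contains $z_0$. If some $z\in S$ had two $Z^-$-neighbors $z',z''$ outside $S$, then $g(z)\in N[g(z')]\cap N[g(z'')]=N[z']\cap N[z'']=\{z\}$ by (G1), which is false. By Lemma~\ref{lem:expand}, $g$ has at most $4n/D$ fixed points, so (ii) holds. This contradicts (Z6).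
\end{proof}

\subsection*{The second coordinate}
By Proposition~\ref{prop:root}, $\lambda(\xi)$ is $L_{\hat\xi}$ or $L_{\hat\xi,y}$ for some $y\ne\hat\xi$. Let $\Omega$ be the set of $\xi$ of the second kind, and for $\xi\in\Omega$ define $\sigma(\xi)$ by $\lambda(\xi)=L_{\hat\xi,\sigma(\xi)}$. For $y\in V$ let $\Omega_y=\{\xi\in\Omega:\sigma(\xi)=y\}$.

The fiber bound for $\sigma$ is harder than the one for $\phi$. A test function should take palette values on $N_L(M(\xi_1))$. We shall see that this set contains vertices $\langle\xi'',\eta''\rangle$ of two kinds. In the first kind $\hat\eta''$ is close to $y$, and $\zeta_y(\eta'')$ is the natural value. In the second kind both coordinates lie over $N[\hat\xi_1]$; as $\xi_1$ varies these vertices occur all over $Z$, out of reach of the coloring of one ball. We give them colors private to the test function, which record the class $\kappa(\hat\xi_1)$, and we apply Proposition~\ref{prop:local} with three choices of $\xi_1$, one in each class. By (G2) a private color records at most two classes, so it cannot survive all three applications.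

\begin{lemma}\label{lem:fiber2}
$|\Omega_y|/q\le2(2D)^6+36n/D+2n/2500$ for every $y\in V$.
\end{lemma}

\begin{proof}
\emph{Discarding exceptional vertices.} Let $\Xi=\{\xi\in\Omega_y:\operatorname{dist}(\hat\xi,y)\ge7\}$ and $X=\{\hat\xi:\xi\in\Xi\}$. By (Z2) at most $\sum_{i=0}^6(2D)^i\le2(2D)^6$ vertices are within distance $6$ of $y$, so $|\Omega_y\setminus\Xi|\le2(2D)^6q$. For $h\in\{1,2,3\}$ call $z'\in X$ \emph{$h$-linked} if there are $z_1\in N^-(z')$ with $\kappa(z_1)=h$ and $z_0\in X\cap N^-(z_1)$ with $z_0\ne z'$. Fix $h$. The sets $N^-(z')\cap\kappa^{-1}(h)$, for $z'\in X$ not $h$-linked, are pairwise disjoint, since a common element $z_1$ of the sets of $z'\ne z_0$ would make $z'$ $h$-linked. Each has at least $D/12$ elements by (Z5), so at most $12n/D$ vertices of $X$ are not $h$-linked. Let $W$ be the set of $\xi\in\Xi$ such that $\hat\xi$ is $h$-linked for all three values of $h$. Then $|\Xi\setminus W|\le36qn/D$, and it remains to show that $|W|\le2qn/2500$.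

\emph{Test functions.} Let $U$ be an index set with $2q+1$ elements. For each $t\in U$ and each of the seven sets $J\subseteq\{1,2,3\}$ with $|J|\le2$ choose a color $t^J\in[c]\setminus[2q]$, all these colors being distinct; this is possible as $7(2q+1)+2q\le100q\le c$. Call $\langle\xi,\eta\rangle$ a \emph{palette vertex} if $\operatorname{dist}(\hat\xi,y)\ge5$ and $\operatorname{dist}(\hat\eta,y)\le2$. Define
\[
\psi_t(x)=\begin{cases}
\zeta_y(\eta)&\text{if }x=\langle\xi,\eta\rangle\text{ is a palette vertex},\\
t^J\text{ with }J=\kappa\bigl(N[\hat\xi]\cap N[\hat\eta]\bigr)&\text{if }x=\langle\xi,\eta\rangle\text{ is not a palette vertex},\\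
t^\emptyset&\text{if }x=\langle\xi\rangle.
\end{cases}
\]
Here $|J|\le2$ by (G2), and $|\operatorname{Im}\psi_t|\le2q+7\le c/2$. Let $t\ne t'$ and $x\sim x'$ in $L$. The values $\psi_t(x)$ and $\psi_{t'}(x')$ can agree only if both are in the palette, that is, if $x=\langle\xi,\eta\rangle$ and $x'=\langle\xi',\eta'\rangle$ are palette vertices. Then $\operatorname{dist}(\hat\eta,\hat\xi')\ge5-2=3$ and $\operatorname{dist}(\hat\eta',\hat\xi)\ge3$, so the adjacency rule leaves only $\eta\sim\eta'$ in $B$, and $\zeta_y(\eta)\ne\zeta_y(\eta')$ by Lemma~\ref{lem:B}(c). Hence $\psi_t\sim\psi_{t'}$.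

\emph{The set $M(\xi_1)$.} Let $\xi'\in W$, $z'=\hat\xi'$ and $h\in\{1,2,3\}$. Take $z_1,z_0$ as in the definition of $h$-linked, take $\xi_0\in\Xi$ over $z_0$, and put $\xi_1=(z_1,1)$. Then $\xi'\sim\xi_1$ and $\xi_0\sim\xi_1$, so each $\mu\in M(\xi_1)$ satisfies $\mu\approx L_{z',y}$ and $\mu\approx L_{z_0,y}$. By (G1), $\hat\mu\in N[z']\cap N[z_0]=\{z_1\}$. Since $\operatorname{dist}(z_1,y)\ge6$, we have $y\notin N[z_1]$. By \eqref{eq:approx} this excludes $\mu=L_{z_1}$, so $\mu=L_{z_1,u}$, and the two relations say that
\[
\bigl(u\in N[y]\text{ or }u\in N[z']\bigr)\quad\text{and}\quad\bigl(u\in N[y]\text{ or }u\in N[z_0]\bigr).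
\]
If $u\notin N[y]$, then $u\in N[z']\cap N[z_0]=\{z_1\}$, which is impossible as $u\ne z_1$. So $M(\xi_1)\subseteq\{L_{z_1,u}:u\in N[y]\}$.

\emph{Its neighborhood.} Let $x$ be adjacent to a vertex of $L_{z_1,u}$ with $u\in N[y]$, and let $\nu$ be the part of $x$, with root $z''\in N[z_1]$. Then $\operatorname{dist}(z'',y)\ge5$, so $\operatorname{dist}(z'',u)\ge4$ and $u\notin N[z'']$. By \eqref{eq:approx}, $\nu\ne L_{z''}$, so $\nu=L_{z'',u''}$ with $u''\in N[u]$ or $u''\in N[z_1]$. If $u''\in N[u]$, then $\operatorname{dist}(u'',y)\le2$ and $x$ is a palette vertex. If $u''\in N[z_1]$, then $\operatorname{dist}(u'',y)\ge5$, so $x$ is not a palette vertex, and $z_1\in N[z'']\cap N[u'']$, so $\psi_t(x)=t^J$ with $h=\kappa(z_1)\in J$. Proposition~\ref{prop:local} gives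
\[
\Psi(\psi_t,\xi')\in[2q]\cup\{t^J:h\in J\}\qquad\text{for }h=1,2,3.
\]
No set $J$ with $|J|\le2$ contains $1$, $2$ and $3$. So $\Psi(\psi_t,\xi')\in[2q]$ for all $t\in U$ and $\xi'\in W$, and Lemma~\ref{lem:repeat} gives $|W|\le2qn/2500$.
\end{proof}

\begin{proposition}\label{prop:diag}
$\lambda(\xi)=L_{\hat\xi}$ for all $\xi$.
\end{proposition}

\begin{proof}
Suppose that $\Omega\ne\emptyset$, and let $S$ be the set of $z\in V$ whose whole block is contained in $\Omega$. We claim:
\begin{equation}\label{eq:boundary}
\text{if }\xi\in\Omega\text{ and }z'\in N^-(\hat\xi)\setminus S,\text{ then }\sigma(\xi)\in N[z'].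
\end{equation}
Indeed, some $\xi'$ over $z'$ is not in $\Omega$, so $\lambda(\xi')=L_{z'}$. As $\xi\sim\xi'$, Lemma~\ref{lem:hom} gives $L_{z'}\approx L_{\hat\xi,\sigma(\xi)}$, and \eqref{eq:approx} gives $\sigma(\xi)\in N[z']$. Moreover, since $\sigma(\xi)\ne\hat\xi$, property (G1) shows that
\begin{equation}\label{eq:atmostone}
\text{for }\xi\in\Omega\text{ there is at most one }z'\in N^-(\hat\xi)\text{ with }\sigma(\xi)\in N[z'].
\end{equation}
So for $\xi\in\Omega$ the vertex $\hat\xi$ has at most one $Z^-$-neighbor outside $S$. It has at least $D/2>50$ neighbors in $Z^-$, so $S\ne\emptyset$, and Lemma~\ref{lem:expand} gives $|V\setminus S|\le4n/D$.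

For $z\in S$ choose $i(z)\in[q]$ uniformly and independently and put $g(z)=\sigma(z,i(z))$; for $z\notin S$ put $g(z)=z$. For each $v$ we have $E|g^{-1}(v)|\le1+|\Omega_v|/q\le n/1000$ by Lemma~\ref{lem:fiber2} and \eqref{eq:n}. By Lemma~\ref{lem:select} we may fix the indices so that (i) of (Z6) holds. The fixed points of $g$ are exactly the vertices outside $S$, so (ii) holds. Let $zz'\in E(Z^-)$.
\begin{itemize}
\item If $z,z'\notin S$, then $g(z')=z'\in N[z]=N[g(z)]$.
\item If $z\in S$ and $z'\notin S$, then $g(z)\in N[z']$ by \eqref{eq:boundary}, so $g(z')=z'\in N[g(z)]$.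
\item If $z,z'\in S$, then $L_{z,g(z)}\approx L_{z',g(z')}$ by Lemma~\ref{lem:hom}, so $g(z')\in N[g(z)]$ or $g(z)\in N[z']$ or $g(z')\in N[z]$.
\end{itemize}
So an edge can violate $g(z')\in N[g(z)]$ only if, for a suitable naming of its ends, $z\in S$ and $g(z)\in N[z']$. By \eqref{eq:atmostone} each $z\in S$ accounts for at most one such edge. At most $|S|\le n$ edges are violated, and (iii) holds. This contradicts (Z6), so $\Omega=\emptyset$.
\end{proof}

\subsection*{The colors of $a$ and $b$}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $w\in V$, $\xi_1=(w,1)$ and $\mu\in M(\xi_1)$. Let $z_0\ne z_0'$ be $Z^-$-neighbors of $w$. By Proposition~\ref{prop:diag}, $\mu\approx L_{z_0}$ and $\mu\approx L_{z_0'}$. By \eqref{eq:approx}, $\operatorname{supp}\mu\subseteq N[z_0]\cap N[z_0']$, which is $\{w\}$ by (G1). So $M(\xi_1)\subseteq\{L_w\}$, and by \eqref{eq:approx} every vertex of $N_L(M(\xi_1))$ lies in a part with support contained in $N[w]$. Proposition~\ref{prop:local} now says: if $z\in N^-(w)$ and $|\operatorname{Im}F|\le c/2$, then $\Psi(F,(z,1))$ is a value of $F$ on a part with support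 contained in $N[w]$.

Apply this to $F_a$ and $z=\alpha$. For $w=\alpha_1$, the function $F_a$ takes only the values $1$ and $3$ on parts with support in $N[\alpha_1]$. For $w=\alpha_2$, let $\mu\ne L_\alpha$ have support in $N[\alpha_2]$. If its support were also in $N[\alpha_1]$, it would be contained in $N[\alpha_1]\cap N[\alpha_2]=\{\alpha\}$, and $L_\alpha$ is the only part with support $\{\alpha\}$. So $F_a(\mu)=2$. Hence $\Psi(a)\in\{1,3\}\cap\{1,2\}=\{1\}$. The same argument with $F_b,\beta,\beta_1,\beta_2$ gives $\Psi(b)\in\{1,5\}\cap\{1,4\}=\{1\}$.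
\end{proof}

\begin{remark}
The function $F_a$ needs two values off $L_\alpha$. Suppose that it were equal to $2$ on all parts other than $L_\alpha$, and let $(F,\xi)$ be a neighbor of $a$ in $G_0$. The vertex $\langle\xi\rangle$ is adjacent in $L$ to $\langle(z',1)\rangle$ for some $z'\in N(\hat\xi)\setminus\{\alpha\}$, so $F(\langle\xi\rangle)\ne2$. In the evaluation along $\xi\mapsto\langle\xi\rangle$ we could then recolor $a$ with $2$, and $G$ would be $c$-colorable.
\end{remark}

\section{Existence of the base graph}\label{sec:random}

We prove Lemma~\ref{lem:base}. Let $R=G(n,p)$ be the random graph on $V$ in which each pair is an edge independently with probability $p=n^{-19/20}$, so that $np=D$. We obtain $Z$ from $R$ by destroying the few short cycles.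

\begin{lemma}\label{lem:easy}
With probability tending to $1$ as $n\to\infty$:
\begin{itemize}
\item[(a)] the cycles of length at most $5$ in $R$ are pairwise vertex-disjoint;
\item[(b)] all degrees of $R$ lie in $[\frac34D,\frac32D]$;
\item[(c)] $R$ has at least $D|W|/3$ edges between $W$ and $V\setminus W$ whenever $0<|W|\le n/2$;
\item[(d)] $R$ has no independent set of size $\lceil n/5000\rceil$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The union of two distinct intersecting cycles of length at most $5$ is connected, has $v\le9$ vertices and minimum degree at least $2$, and is not a cycle. A connected graph of minimum degree at least $2$ with only $v$ edges is $2$-regular, hence a cycle, so the union has at least $v+1$ edges. The expected number of subgraphs of $R$ with $v\le9$ vertices and $v+1$ edges is $O\bigl(\sum_{v\le9}n^vp^{v+1}\bigr)=O(D^{10}/n)=O(n^{-1/2})$.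

(b) Each degree has mean $\mu=(1-\frac1n)D$. By \eqref{eq:chernoff} with $\delta=\frac15$ it lies outside $[\frac45\mu,\frac65\mu]$ with probability at most $2e^{-\mu/75}$, and $2ne^{-\mu/75}\to0$. For $n\ge16$ this interval is contained in $[\frac34D,\frac32D]$.

(c) For $|W|=w\le n/2$ the mean is $w(n-w)p\ge Dw/2$, so the number of edges falls below $Dw/3$ with probability at most $e^{-Dw/36}$. Also $\sum_{w\ge1}n^we^{-Dw/36}\to0$, because $D/\ln n\to\infty$.

(d) A set of $\lceil n/5000\rceil$ vertices spans at least $n^2/10^8$ pairs for large $n$, so the probability of an independent set of this size is at most $2^n(1-p)^{n^2/10^8}\le2^ne^{-nD/10^8}\to0$.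
\end{proof}

Rigidity is the substantial point. There are $n^n$ maps $g$, so each must fail with probability much smaller than $n^{-n}$. One expects this, because $R$ has about $nD/2$ edges and each should be sent to an edge with probability only $p$. Two things disturb this picture. A pair can be both a source and a target of $g$, which creates dependence; we remove it by splitting the pairs into three classes. And condition (i) still allows $g$ to send very many pairs to one pair, so that few targets need to be edges; here we use that the targets that are edges form a triangle-free graph, together with Mantel's theorem: a triangle-free graph on $n$ vertices has at most $n^2/4$ edges. This is why the next lemma speaks of a triangle-free subgraph of $R$.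

\begin{lemma}\label{lem:rigid}
With probability tending to $1$, there do not exist a map $g\colon V\to V$ satisfying \textup{(i)} and \textup{(ii)} of \textup{(Z6)} and a triangle-free subgraph $R'\subseteq R$ such that at most $2n$ edges $zz'$ of $R$ satisfy both $g(z)\ne g(z')$ and $g(z)g(z')\notin E(R')$.
\end{lemma}

\begin{proof}
Fix $g$ satisfying (i) and (ii), and let $\mathfrak B_g$ be the event that such an $R'$ exists for $g$. All estimates are for large $n$, uniformly in $g$.

\emph{Setup.} For a pair $\pi=\{z,z'\}$ of distinct vertices let $g(\pi)=\{g(z),g(z')\}$. Let $\Pi_0$ be the set of pairs with $g(z)\ne g(z')$ and $g(\pi)\ne\pi$. By (i), each $z$ has fewer than $n/50$ partners $z'$ with $g(z')=g(z)$, so at most $n^2/100$ pairs have $g(z)=g(z')$. If $g(\pi)=\pi$, then both points are fixed, which happens for at most $\frac12(4n/D)^2=8n^2/D^2$ pairs by (ii), or they are exchanged, which happens for at most $n/2$ pairs. Hence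
\[
|\Pi_0|\ge\binom n2-\frac{n^2}{100}-\frac{8n^2}{D^2}-\frac n2\ge0.47n^2 .
\]
For a pair $\tau$ let $k_\tau$ be the number of $\pi\in\Pi_0$ with $g(\pi)=\tau$. Let $\theta=3\ln(1/p)/p$, call $\tau$ \emph{heavy} if $k_\tau>\theta$ and \emph{light} otherwise, and let $\mathcal T$ be the set of heavy pairs. Call $\pi\in\Pi_0$ \emph{violating} if $\pi\in E(R)$ and $g(\pi)\notin E(R)$. Since $R'\subseteq R$, on $\mathfrak B_g$ there are at most $2n$ violating pairs.

Consider the graph on $\Pi_0$ in which $\pi$ is joined to $g(\pi)$ whenever $g(\pi)\in\Pi_0$. It has no loops. Any $r$ of its vertices span at most $r$ edges, so one of them has degree at most $2$ in the spanned subgraph. Removing such vertices one by one and coloring them greedily in reverse order gives a proper $3$-coloring, that is, a partition $\Pi_0=\Pi_1\cup\Pi_2\cup\Pi_3$ with $g(\Pi_i)\cap\Pi_i=\emptyset$ for each $i$. The partition and the three cases below depend only on $g$.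

\emph{Case A: at least $n^2/50$ pairs of $\Pi_0$ have a light image.} For some $i$ the set $Q=\{\pi\in\Pi_i:g(\pi)\notin\mathcal T\}$ has at least $n^2/150$ elements. Expose first all pairs outside $\Pi_i$; they include $g(Q)$. Let $Y$ be the number of $\pi\in Q$ with $g(\pi)\in E(R)$. Grouping by $\tau=g(\pi)$ writes $Y$ as a sum of independent variables with values in $[0,\theta]$, and $EY=p|Q|\le pn^2/2$. We apply \eqref{eq:upper} with $\mu'=pn^2/2$ and $t=n^2/300$. Here $e\mu'/t=150ep\le p^{1/2}$ and $t/\theta=nD/(900\ln(1/p))$, so
\[
P(Y\ge n^2/300)\le\bigl(p^{1/2}\bigr)^{nD/(900\ln(1/p))}=e^{-nD/1800}.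
\]
If $Y<n^2/300$, then at least $n^2/300$ pairs $\pi\in Q$, all unexposed, have $g(\pi)\notin E(R)$, and those among them that are edges are violating. Their number has mean at least $pn^2/300=nD/300\ge4n$, so it is at most $2n$ with probability at most $e^{-nD/2400}$. Hence $P(\mathfrak B_g)\le e^{-nD/1800}+e^{-nD/2400}$.

\emph{Case B: $|\mathcal T|\ge60n$.} For each $\tau\in\mathcal T$ some class $\Pi_i$ contains at least $k_\tau/3>\ln(1/p)/p$ preimages of $\tau$. One index $i$ serves at least $20n$ heavy pairs; fix it and fix exactly $20n$ of these pairs. Call such a $\tau$ \emph{harmless} if $\tau\in E(R)$ or no preimage of $\tau$ in $\Pi_i$ is an edge. This has probability at most $p+(1-p)^{\ln(1/p)/p}\le2p$. The $20n$ events are independent, because the pairs $\tau$ are distinct and lie outside $\Pi_i$, while their preimage sets are disjoint subsets of $\Pi_i$. A pair $\tau$ that is not harmless is the image of a violating pair, so on $\mathfrak B_g$ at least $18n$ of them are harmless. Hence $P(\mathfrak B_g)\le2^{20n}(2p)^{18n}=2^{38n}n^{-17.1n}$.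

\emph{Case C: neither A nor B.} Then $|\mathcal T|<60n$, and at least $0.47n^2-0.02n^2=0.45n^2$ pairs of $\Pi_0$ have a heavy image. Let $H\subseteq\mathcal T$ be the edge set of a triangle-free graph. The graph on $V$ formed by the pairs $\pi$ with $g(\pi)\in H$ is triangle-free, since $g$ would map a triangle in it to a triangle in $H$. By Mantel's theorem it has at most $n^2/4$ edges. So the set $\Pi_H=\{\pi\in\Pi_0:g(\pi)\in\mathcal T\setminus H\}$ has at least $0.2n^2$ elements. The number of edges of $R$ in $\Pi_H$ has mean at least $0.2nD\ge4n$, so it is at most $2n$ with probability at most $e^{-nD/40}$. On $\mathfrak B_g$ the set $H=E(R')\cap\mathcal T$ is triangle-free, and every $\pi\in\Pi_H$ has $g(\pi)\notin E(R')$, so at most $2n$ elements of $\Pi_H$ are edges of $R$. There are at most $2^{60n}$ choices of $H$. Hence $P(\mathfrak B_g)\le2^{60n}e^{-nD/40}$.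

Summing over at most $n^n$ maps $g$, the probability that some $\mathfrak B_g$ occurs is at most
\[
n^n\bigl(e^{-nD/1800}+e^{-nD/2400}+2^{38n}n^{-17.1n}+2^{60n}e^{-nD/40}\bigr),
\]
which tends to $0$ because $D/\ln n\to\infty$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:base}]
For large $n$ fix a graph $R$ with the properties in Lemmas~\ref{lem:easy} and~\ref{lem:rigid}. Delete one edge from every cycle of length at most $5$, call the result $Z$, and let $\alpha\beta$ be any edge of $Z$. Then (Z1) holds. By (a) the deleted edges form a matching, so $E^*=E(R)\setminus E(Z^-)$ is a matching together with the edge $\alpha\beta$. Thus $|E^*|\le n/2+1\le n$, and every vertex lies on at most two edges of $E^*$.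

(Z2), (Z3): By (b), degrees in $Z$ are at most $\frac32D$ and degrees in $Z^-$ are at least $\frac34D-2\ge D/2$. By (c), $e^-(W,V\setminus W)\ge D|W|/3-2|W|\ge D|W|/4$ once $D\ge24$.

(Z4): Let $I$ be independent in $Z^-$. All edges of $R[I]$ lie in $E^*$. A cycle in $E^*$ would contain two consecutive matching edges, so $R[I]$ is a forest, and $I$ contains a set of at least $|I|/2$ vertices that is independent in $R$. By (d), $|I|/2<n/5000$.

(Z5): Choose the values $\kappa(z)$ uniformly and independently. Each number $|N^-(z)\cap\kappa^{-1}(h)|$ has mean at least $D/6$, so it is less than $D/12$ with probability at most $e^{-D/48}$, and $3ne^{-D/48}<1$.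

(Z6): Let $g$ satisfy (i)--(iii). An edge $zz'$ with $g(z)\ne g(z')$ and $g(z)g(z')\notin E(Z)$ is one with $g(z')\notin N[g(z)]$. At most $n$ edges of $Z^-$ are of this kind by (iii), and at most $n$ further edges of $R$ are, as $|E^*|\le n$. Since $Z$ is a triangle-free subgraph of $R$, the pair $g$, $R'=Z$ contradicts Lemma~\ref{lem:rigid}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AdaptProd}
\emph{Adaptable Colouring of Graph Products},
\texttt{http://www.cs.sfu.ca/\%7Epavol/AdaptProduct2008Sept30.pdf}.

\end{thebibliography}
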